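# A sharp bound for the geometric genus of a weighted homogeneous singularity

## Counting points under $x^3+y^3+z^4$

Take three surface singularities of multiplicity $3$ in $\mathbb C^3$,
$$x^3+y^3+z^3,\qquad x^3+y^3+z^4,\qquad x^3+y^3+z^6 ,$$
and attach two numbers to each.

The first is the Milnor number $\mu$, the dimension of $\mathbb C\{x,y,z\}$ modulo the three partial derivatives. For $x^a+y^b+z^c$ the partials are $x^{a-1},y^{b-1},z^{c-1}$ up to constants, so the monomials $x^iy^jz^l$ with $i\le a-2$, $j\le b-2$, $l\le c-2$ form a basis and $\mu=(a-1)(b-1)(c-1)$. Our three germs have $\mu=8,\ 12,\ 20$.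

The second is the geometric genus $p_g$. A formula recalled below says that for $x^a+y^b+z^c$ it is the number of triples of *positive* integers $(i,j,l)$ with $\frac ia+\frac jb+\frac lc\le1$.

* For $(3,3,3)$ only $(1,1,1)$ qualifies, lying exactly on the boundary. So $p_g=1$.
* For $(3,3,4)$ the point $(1,1,1)$ gives $\frac{11}{12}\le 1$ and $(1,1,2)$ gives $\frac76>1$. So $p_g=1$.
* For $(3,3,6)$ we need $i=j=1$ and $\frac l6\le\frac13$, so $l=1,2$. So $p_g=2$.

Now form $\mu-6p_g$ (the $6$ is $3!$, the factor between a box and a corner simplex). We get $2,\ 6,\ 8$, and the smallest value belongs to the homogeneous polynomial. In multiplicity $2$, the germ $x^2+y^2+z^2$ has $\mu=1$ and $p_g=0$, difference $1$, while $x^2+y^3+z^7$ has $\mu=1\cdot2\cdot6=12$ and $p_g=1$ (since $\frac12+\frac13+\frac17=\frac{41}{42}$, and $(1,1,2)$ is already too large), difference $6$. Again the homogeneous germ is lower.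

For $x_1^k+\dots+x_N^k$ in $N$ variables both numbers are explicit: $\mu=(k-1)^N$, and $p_g$ counts positive integer vectors with coordinate sum at most $k$. Such a vector is recorded by its partial sums, an $N$-element subset of $\{1,\dots,k\}$, so $p_g=\binom kN$. Hence
$$\mu-N!\,p_g=(k-1)^N-k(k-1)\cdots(k-N+1).$$
For $N=3$ this is $(k-1)\big[(k-1)^2-k(k-2)\big]=k-1$, which agrees with the values $2$ and $1$ above. For $N=5$, $k=5$ it is $1024-120=904$. Replacing one exponent $5$ by $6$ gives $\mu=4^4\cdot5=1280$ and still $p_g=1$ (the point $(1,\dots,1)$ gives $\frac45+\frac16=\frac{29}{30}$, and no other point fits), difference $1160>904$.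

So we ask: among all weighted homogeneous germs of a given multiplicity, is $\mu-N!\,p_g$ smallest for the homogeneous ones, and only for them?

## The invariants and the theorem

Throughout $n\ge2$, $N=n+1$, and $f:(\mathbb C^{N},0)\to(\mathbb C,0)$ is a holomorphic germ. We number the coordinates $x_1,\dots,x_N$.

**Definition (non-degenerate).** $f$ has an isolated critical point at $0$.

**Definition (weighted homogeneous).** $f$ is a polynomial, and there are positive rational weights $w_1,\dots,w_N$ such that every monomial $x^\alpha$ of $f$ has $\sum_i\alpha_iw_i=1$. We put $a_i=1/w_i$.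

For example $x_1^2x_2+x_2^5$ has $w_2=\frac15$ and $2w_1+w_2=1$, so $w_1=\frac25$ and $(a_1,a_2)=(\frac52,5)$. The $a_i$ need not be integers.

**Definition (homogeneous).** $f$ is called homogeneous if after a biholomorphic change of coordinates at $0$ it becomes a homogeneous polynomial; equivalently, the germ at $0$ of $f^{-1}(0)$ is defined by a homogeneous polynomial.

The coordinate change matters. The polynomial $xy+y^3+z^2=y(x+y^2)+z^2$, with weights $(\frac23,\frac13,\frac12)$, is homogeneous in this sense: use $x+y^2$ as a new coordinate.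

**Definition (the three invariants).** $\mu(f)=\dim_{\mathbb C}\mathbb C\{x\}/(\partial f/\partial x_1,\dots,\partial f/\partial x_N)$. The multiplicity $\nu(f)$ is the degree of the lowest-degree nonzero homogeneous part of $f$. The geometric genus is $p_g(f)=\dim_{\mathbb C}H^{n-1}(M,\mathcal O_M)$, where $M$ is a resolution of the singularity $V=f^{-1}(0)$ at $0$.

For $f$ non-degenerate and weighted homogeneous we have $\nu\ge2$, because $0$ is a critical point. Also every $w_i<1$: if $w_i\ge1$, the only monomial of weight $1$ that could contain $x_i$ is $x_i$ itself, which is excluded since $0$ is critical; then $f$ would not involve $x_i$ and its critical point would not be isolated. So all $a_i>1$. We use two facts.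

* Milnor–Orlik (Topology 9 (1970)):
$$\mu(f)=\prod_{i=1}^N(a_i-1).\tag{1}$$
* K. Watanabe (Nagoya Math. J. 83 (1981)); see also Merle–Teissier (LNM 777 (1980)): for $N\ge3$,
$$p_g(f)=P(a):=\#\Big\{x\in\mathbb Z_{>0}^N:\ \sum_i\frac{x_i}{a_i}\le1\Big\}.\tag{2}$$

Here is how (2) comes out. Write $w_i=q_i/d$ with positive integers $q_i,d$ and grade $R=\mathbb C[x]/(f)$ by $\deg x_i=q_i$. For this normal graded isolated hypersurface singularity, $p_g=\sum_{0\le j\le a(R)}\dim R_j$ with $a(R)=d-\sum q_i$. Since $a(R)<d=\deg f$, we have $R_j=\mathbb C[x]_j$ in this range. So $p_g$ counts the monomials $x^\alpha$ with $\sum q_i\alpha_i\le d-\sum q_i$, that is, $\sum w_i(\alpha_i+1)\le1$. Put $x_i=\alpha_i+1$.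

**Theorem 1.** For every $n\ge2$ and every non-degenerate weighted homogeneous $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$, with $\nu=\nu(f)$,
$$(n+1)!\,p_g(f)\le\mu(f)-(\nu-1)^{n+1}+\nu(\nu-1)\cdots(\nu-n),\tag{3}$$
with equality if and only if $f$ is homogeneous (after a biholomorphic change of coordinates).

This was stated as a conjecture (Durfee, Yau). Two cases are quoted. For $n=2$ the correction term is $-(\nu-1)^3+\nu(\nu-1)(\nu-2)=-(\nu-1)$, and (3), with its equality case, is the theorem of Xu and Yau: $6p_g\le\mu-\nu+1$, with equality iff $f^{-1}(0)$ is defined by a homogeneous polynomial after a biholomorphic change of coordinates. The case $n=3$ is also known. **From here until Theorem 1 is proved, $n\ge4$, that is, $N\ge5$.**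

A theorem of Yau and Zhang says $(n+1)!\,p_g\le\mu$. Inequality (3) asks for strictly more, because $(\nu-1)^N>\nu(\nu-1)\cdots(\nu-N+1)$: if $\nu<N$ the right side is $0$; if $\nu\ge N$, use $\nu(\nu-2)<(\nu-1)^2$ and bound each remaining factor by $\nu-1$.

We write $k^{\underline N}=k(k-1)\cdots(k-N+1)$, so the last term in (3) is $\nu^{\underline N}$. We write $r_+=\max(r,0)$ and $|y|=\sum_jy_j$.

## Homogeneous germs, and multiplicity two

Two parts of the theorem need no new idea.

**Homogeneous implies equality.** The purpose is to allow coordinate changes and unit factors. Suppose $f=u\cdot(h\circ\varphi)$ with a unit $u$, a biholomorphic germ $\varphi$ and a homogeneous polynomial $h$. Let $\tau(f)=\dim\mathbb C\{x\}/(f,\partial f/\partial x_1,\dots,\partial f/\partial x_N)$ be the Tjurina number. Since $\partial(uf)=u\,\partial f+f\,\partial u$, the ideal $(f,\partial f)$ does not change when $f$ is multiplied by a unit, and $\tau$ is invariant under coordinate changes. So $\tau$, $\nu$ and $p_g$ depend only on the germ $f^{-1}(0)$ and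 agree for $f$ and $h$. In particular $\deg h=\nu$ and $\tau(h)=\tau(f)<\infty$. Euler's relation ($f=\sum w_ix_i\,\partial f/\partial x_i$, and likewise for $h$) puts each of $f,h$ in its Jacobian ideal, so $\mu=\tau$ for both. Hence $h$ has an isolated critical point, it is weighted homogeneous with all weights $1/\nu$, and by (1), (2) and the count above
$$\mu(f)=\mu(h)=(\nu-1)^N,\qquad N!\,p_g(f)=N!\,p_g(h)=N!\binom\nu N=\nu^{\underline N}.$$
This is equality in (3).

**Multiplicity $\nu=2$.** Here (3) reads $N!\,p_g\le\mu-1$, since $2^{\underline N}=0$.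

Suppose $p_g=0$. Then $\mu\ge1$ gives the inequality. Equality means $\mu=1$, so the Jacobian ideal is the maximal ideal, the linear parts of the partial derivatives are independent, and the Hessian is invertible. By the Morse lemma $f$ is a quadratic form in suitable coordinates, hence homogeneous. The converse was just proved.

Suppose $p_g=P(a)\ge1$. Then some positive integer vector satisfies $\sum w_ix_i\le1$, so $\sum w_i\le1$. Some monomial of degree $2$ occurs in $f$. It is not $x_ix_j$ with $i\ne j$, since then $w_i+w_j=1$ and $\sum w_l>1$. So it is some $x_i^2$; renumber so that $w_N=\frac12$. Then $\sum_{l<N}w_l\le\frac12$. In (2) only $x_N=1$ is possible, so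
$$P(a)=\#\Big\{x\in\mathbb Z_{>0}^{N-1}:\ \sum_{l<N}w_lx_l\le\tfrac12\Big\}.$$
The unit cubes $\prod_l(x_l-1,x_l]$ at these points are disjoint and lie in the simplex $\{\xi\ge0,\ \sum_{l<N}w_l\xi_l\le\frac12\}$, whose volume is $\frac1{(N-1)!}\prod_{l<N}\frac{a_l}2$. Hence
$$N!\,p_g\le\frac N{2^{N-1}}\prod_{l<N}a_l\le\frac5{16}\prod_{l<N}a_l ,$$
since $N/2^{N-1}$ decreases in $N$ and $N\ge5$. On the other side $a_N-1=1$, so
$$\mu=\prod_{l<N}(a_l-1)=\prod_{l<N}a_l\prod_{l<N}(1-w_l)\ge\Big(1-\sum_{l<N}w_l\Big)\prod_{l<N}a_l\ge\frac12\prod_{l<N}a_l .$$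
By AM–GM, $\prod_{l<N}w_l\le\big(\frac1{2(N-1)}\big)^{N-1}$. So
$$\mu-N!\,p_g\ge\tfrac3{16}\prod_{l<N}a_l\ge\tfrac3{16}\big(2(N-1)\big)^{N-1}\ge\tfrac3{16}\cdot8^4=768>1 .$$
The inequality is strict, and $f$ is not homogeneous, since homogeneous germs give equality.

It remains to treat $N\ge5$ and $\nu\ge3$.

## A continuous substitute for the lattice-point count

The crude volume estimate worked for $\nu=2$ because there was room. For $\nu\ge3$ there is none: (3) is an equality at $a=(\nu,\dots,\nu)$, so an estimate that loses anything there is useless. This suggests starting *at* $(\nu,\dots,\nu)$, deforming it to $a$, and showing that $\prod(a_i-1)-N!\,P(a)$ increases along the way.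

As stated this fails, because $P$ jumps. Move $(t,t,t,t,t)$ from $t=4$ to $t=5$. Just below $t=5$ there is no lattice point, and $(t-1)^5-120\,P$ is close to $1024$. At $t=5$ the point $(1,1,1,1,1)$ enters, and the value drops to $904$. The quantity is not monotone.

We could replace $P$ by a smooth upper bound. The natural one is obtained by integrating over unit cells, but it is not exact at the starting point. We compute how bad it is after introducing the right intermediate object, which is continuous and still exact: count exactly in $N-1$ directions and take the *length*, rather than the number of integers, in the longest direction.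

**Definition.** For positive reals indexed so that $a_1=\max_ja_j$, put
$$S(a)=\sum_{y\in\mathbb Z_{>0}^{N-1}}a_1\Big(1-\sum_{j=2}^N\frac{y_j}{a_j}\Big)_+ ,\qquad y=(y_2,\dots,y_N),$$
and for real $\kappa>0$ put $\Psi_N(\kappa)=N!\,S(\kappa,\dots,\kappa)=N!\sum_{y\in\mathbb Z^{N-1}_{>0}}(\kappa-|y|)_+$.

For fixed $(x_2,\dots,x_N)$ with $s=1-\sum_{j\ge2}x_j/a_j$, the integers $x_1\ge1$ with $x_1\le a_1s$ number at most $a_1s_+$. Hence
$$P(a)\le S(a).\tag{4}$$
For an integer $k$, $(k-|y|)_+$ is exactly the number of integers $x_1\ge1$ with $x_1+|y|\le k$. So nothing is lost there: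
$$\Psi_N(k)=N!\binom kN=k^{\underline N}.\tag{5}$$

For example, with $N=5$ and $a=(t,5,5,5,5)$, $5\le t\le6$, only $y=(1,1,1,1)$ contributes, and $120\,S=120\cdot t\cdot\frac15=24t$. At $t=5$ this is $120=5^{\underline5}$. At $t=6$ it is $144$, slightly above $120\,P=120$. The difference $\prod(a_i-1)-120\,S=256(t-1)-24t$ increases from $904$ to $1136$.

Why not go further and smooth $S$ itself into an integral? Replacing each summand by its average over the unit cube centered at $y$ (legitimate, by convexity) gives $N!\,S(a)\le\prod a_i\cdot\big(1-\frac12\sum_{j\ge2}w_j\big)_+^N$. At $a=(5,5,5,5,5)$ the right side is $5^5(0.6)^5=243$ instead of $120$, so the bound for the difference drops from $904$ to $781$ and (3) is lost. But the *derivative* of $S$ along the path need not be estimated exactly. In the example above, the derivative of $120\,S$ is $24$; the same averaging bounds it by $5^4(0.6)^5=48.6$, and the competitor $\frac d{dt}256(t-1)=256$ is far larger. So we keep the function exact at the starting point and smooth only its derivative.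

## Weights above $1/\nu$ and their partners

There is a second obstacle. The path should go from $(\nu,\dots,\nu)$ to $a$, but some $a_i$ may be smaller than $\nu$. Lowering such a coordinate lowers $\prod(b_l-1)$. With $N=5$ and $\kappa=3$, take $a=(\frac52,3,3,3,3)$: then $\prod(a_i-1)=\frac32\cdot16=24$, while $S(a)=0$ (each bracket is at most $1-1-\frac25<0$). The desired bound would read $24\ge2^5-3^{\underline5}=32$, which is false. So a small $a_i$ must be compensated, and the isolated critical point provides the compensation.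

Look at $f=x_1^2x_2+x_2^5+x_3^3+x_4^3+x_5^3$, with $\nu=3$ and $a=(\frac52,5,3,3,3)$. (The partials $2x_1x_2$ and $x_1^2+5x_2^4$ vanish together only at $x_1=x_2=0$, so the critical point is isolated.) On the $x_1$-axis $f$ vanishes, and the axis would be critical were it not for the monomial $x_1^2x_2$. That monomial says $2w_1+w_2=1$, so a large $w_1$ forces a small $w_2$. In general:

**Lemma 1.** Let $k=\nu(f)\ge3$ and $B=\{i:w_i>1/k\}=\{i:a_i<k\}$. There is an injection $\sigma:B\to\{1,\dots,N\}\setminus B$ with $(k-1)w_i+w_{\sigma(i)}\le1$ for all $i\in B$.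

*Proof.* Order $B=\{i_1,\dots,i_p\}$ with $w_{i_1}\ge\dots\ge w_{i_p}$. Fix $r\le p$, let $I=\{i_1,\dots,i_r\}$ and $L=\{x_l=0\ \forall\,l\notin I\}\cong\mathbb C^r$.

A monomial of $f$ of degree $d$ in the variables $x_i$, $i\in I$, alone has weight $1>d/k$, so $d<k=\nu$, which is impossible. So $f|_L=0$, and hence $\partial f/\partial x_i|_L=0$ for $i\in I$. For $l\notin I$ put $g_l=\partial f/\partial x_l|_L$; then $g_l(0)=0$. The common zeros of the $g_l$ on $L$ are critical points of $f$, so near $0$ the only one is $0$. Fewer than $r$ germs vanishing at $0$ in $\mathbb C^r$ have a common zero set of positive dimension, so at least $r$ of the $g_l$ are nonzero.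

If $g_l\ne0$, then $f$ contains a monomial $x^\alpha x_l$ with $\alpha$ supported on $I$ and $|\alpha|\ge k-1$. Its weight gives $1\ge(k-1)w_{i_r}+w_l$, whence $w_l<1-\frac{k-1}k=\frac1k$ and $l\notin B$. So
$$S_r=\{l\notin B:\ w_l\le1-(k-1)w_{i_r}\}$$
has at least $r$ elements. Since $w_{i_r}$ decreases with $r$, $S_1\subset S_2\subset\dots\subset S_p$. Choose $\sigma(i_1)\in S_1$, then $\sigma(i_2)\in S_2$ different from it, and so on; at stage $r$ only $r-1$ elements are used. $\square$

## The comparison theorem and the coupled path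

From here we may forget $f$. The statement concerns real numbers.

**Theorem 2.** Let $N\ge5$, let $\kappa$ be real, $a_1,\dots,a_N>0$ real, and $B=\{i:a_i<\kappa\}$. Assume either

* (i) $\kappa\ge2$ and $B=\emptyset$; or
* (ii) $\kappa\ge3$ and there is an injection $\sigma:B\to\{1,\dots,N\}\setminus B$ with $\dfrac{\kappa-1}{a_i}+\dfrac1{a_{\sigma(i)}}\le1$ for all $i\in B$.

Then
$$\prod_i(a_i-1)-N!\,P(a)\ \ge\ \prod_i(a_i-1)-N!\,S(a)\ \ge\ (\kappa-1)^N-\Psi_N(\kappa),\tag{6}$$
and the second inequality is strict unless $a_1=\dots=a_N=\kappa$.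

**How this finishes Theorem 1.** Let $N\ge5$ and $\nu=k\ge3$. Lemma 1 is hypothesis (ii) with $\kappa=k$. By (1), (2) and (5), inequality (6) reads $\mu-N!\,p_g\ge(k-1)^N-k(k-1)\cdots(k-n)$, which is (3). Equality in (3) forces equality in the second inequality of (6), so all $a_i=k$, every monomial of $f$ has degree $k$, and $f$ is a homogeneous polynomial. The converse was shown earlier. With the case $\nu=2$ and the quoted cases $n=2,3$, this proves Theorem 1 once Theorem 2 is established.

The first inequality in (6) is (4). The rest of this section and the next three prove the second.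

**Setup: goods, and the trivial case.** We fix notation and dispose of the equality case. Call indices outside $B$ *goods*, and reindex so that the goods come first with $a_1\ge a_2\ge\cdots$ among them. In case (i) let $\sigma$ be the empty map. There is at least one good: if $B=\emptyset$ all indices are good, otherwise $\sigma$ takes values in the goods. Put $A=a_1\ge\kappa$. Since indices in $B$ have $a_i<\kappa$, $A$ is the maximum of all the $a_j$.

If $A=\kappa$, then $B=\emptyset$: for $i\in B$ we would have $a_{\sigma(i)}=\kappa$, so $\frac{\kappa-1}{a_i}\le1-\frac1\kappa=\frac{\kappa-1}\kappa$, i.e. $a_i\ge\kappa$, a contradiction. So all $a_i=\kappa$, and the second inequality is an equality. **Assume from now on $A>\kappa$.** We must prove strict inequality.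

**The path.** We look for a curve from $(\kappa,\dots,\kappa)$ to $a$ along which the drop of a bad coordinate is always paid for by its partner. In the example $(\frac52,5,3,3,3)$ we tie the two coordinates $b_1,b_2$ by $\frac2{b_1}+\frac1{b_2}=1$: with $b_2=t$ and $b_1=\frac{2t}{t-1}$,
$$(b_2-1)(b_1-1)=(t-1)\cdot\frac{t+1}{t-1}=t+1 ,$$
which *increases*, from $4$ at $t=3$ to $6$ at $t=5$. Lowering $b_1$ alone was fatal; lowering it in step with its partner is harmless. So for $t\in[\kappa,A]$ put
$$b_j(t)=\min(a_j,t)\quad(j\notin B),\qquad b_i(t)=\max\Big(a_i,\ \frac{(\kappa-1)\,b_{\sigma(i)}(t)}{b_{\sigma(i)}(t)-1}\Big)\quad(i\in B),\tag{7}$$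
and $w_l=w_l(t)=1/b_l(t)$ (the weights along the path). We check its properties.

* The function $b\mapsto\frac{(\kappa-1)b}{b-1}$ is decreasing for $b>1$ and equals $\kappa$ at $b=\kappa$. As $b_{\sigma(i)}$ is nondecreasing in $t$ with $b_{\sigma(i)}(\kappa)=\kappa$, each $b_i$ with $i\in B$ is non-increasing, $b_i(\kappa)=\kappa$, and $b_i\le\kappa$.
* The hypothesis on $\sigma$ says $\frac{(\kappa-1)a_{\sigma(i)}}{a_{\sigma(i)}-1}\le a_i$, so $b_i(A)=a_i$. It also gives $\frac{\kappa-1}{a_i}<1$, so $a_i>\kappa-1\ge2$. Goods have $b_j\ge\kappa\ge2$. So all $b_l$ are bounded below by a number $>1$.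
* Hence $b(\kappa)=(\kappa,\dots,\kappa)$, $b(A)=a$, and $b_1(t)=t=\max_lb_l(t)$.

Put
$$G(t)=\prod_l(b_l(t)-1),\qquad F(t)=N!\,S(b(t))=N!\sum_{y\in\mathbb Z_{>0}^{N-1}}\Big(b_1(t)\Big(1-\sum_{j\ge2}\frac{y_j}{b_j(t)}\Big)\Big)_+ .$$
Then $G(\kappa)-F(\kappa)=(\kappa-1)^N-\Psi_N(\kappa)$ and $G(A)-F(A)=\prod(a_i-1)-N!\,S(a)$.

**Reduction to derivatives.** This step turns the claim into a pointwise inequality. All $b_l$ are Lipschitz and bounded below by a number $>1$. As $b_j\le A$, a summand of $F$ can be nonzero only if $|y|<A$, so $F$ is a finite sum of positive parts of Lipschitz functions. Thus $F$ and $G$ are Lipschitz on $[\kappa,A]$, hence differentiable almost everywhere and equal to the integrals of their derivatives. It suffices to show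
$$G'(t)>F'(t)\qquad\text{for almost every }t\in(\kappa,A).\tag{8}$$

**The generic point.** Fix $t\in(\kappa,A)$ outside the following null set: the values $a_j$; the points where some $b_i$, $i\in B$, passes from one branch of the maximum in (7) to the other (at most one point for each $i$, because the second branch is strictly decreasing while $t<a_{\sigma(i)}$ and then constant, with value at most $a_i$); and the points where one of the finitely many summands of $F$ is not differentiable. Put $w=1/t$.

The *active* indices are the goods with $a_j>t$. They are $1,\dots,m$ with $m\ge1$, and $b_j=t$ near our point. All other indices are *inactive*. Inactive goods have $b_l=a_l<t$, locally constant. Indices in $B$ are inactive with $b_l\le\kappa<t$. So every inactive weight satisfies $w_l\ge w$. If $i\in B$ and $\sigma(i)$ is inactive, the second branch in (7) is at its final constant value, which is at most $a_i$, so $b_i=a_i$ is locally constant too. Put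
$$U=\sum_{\rm inactive}w_l,\qquad \Pi'=t^{m-1}\prod_{\rm inactive}b_l,\qquad y=\tfrac12\Big(U+\tfrac{(m-1)(m-2)}m\,w\Big).$$
($\Pi'$ is the product of all $b_l$ except one active one; from here on, $y$ is this number.)

## An upper bound for $F'$

**Step 1.** The aim is to show
$$F'(t)\le m\,\Pi'\,(1-y)_+^N.\tag{9}$$

**Step 1a: differentiate term by term.** We reduce $F'$ to a sum over the inactive coordinates. Write a summation index as $((y_2,\dots,y_m),z)$ with $z\in\mathbb Z_{>0}^{N-m}$ the inactive coordinates, and put $Y=y_2+\dots+y_m$ and $c=c(z)=1-\sum_{\rm inactive}z_lw_l$. Since $b_1=\dots=b_m=t$, the corresponding summand of $F/N!$ is $(tc-Y)_+$.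

If $tc<Y$ its derivative is $0$. If $tc=Y$, the summand is nonnegative, vanishes at $t$ and is differentiable there, so it has a minimum and its derivative is again $0$. If $tc>Y$, the derivative is $c+tc'$. Inactive goods are locally constant, so $c'=-\sum_{i\in B}z_iw_i'(t)\le0$, because $b_i$ is non-increasing and $w_i=1/b_i$. So the derivative is at most $c$, and $c>0$ because $tc>Y\ge0$ (with $Y=0$ when $m=1$).

For given $z$, the positive integer vectors $(y_2,\dots,y_m)$ with sum at most $tc$ number $\binom{\lfloor tc\rfloor}{m-1}$, by the partial-sum count. Hence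
$$F'(t)\le N!\sum_{z\in\mathbb Z_{>0}^{N-m}}c_+\binom{\lfloor tc_+\rfloor}{m-1}.\tag{10}$$

**Step 1b: a convex majorant, for $m\ge2$.** The binomial coefficient is a step function; we replace it by a convex function of $c$. Put $e=\frac{(m-2)w}2\ge0$. For $\tau\ge0$,
$$(m-1)!\binom{\lfloor\tau\rfloor}{m-1}\le\Big(\tau-\frac{m-2}2\Big)_+^{m-1}.$$
Indeed the left side is $0$ if $\lfloor\tau\rfloor\le m-2$. Otherwise it is the product $\lfloor\tau\rfloor(\lfloor\tau\rfloor-1)\cdots(\lfloor\tau\rfloor-m+2)$ of $m-1$ positive numbers with mean $\lfloor\tau\rfloor-\frac{m-2}2$, and AM–GM applies. Take $\tau=tc_+$ and note $te=\frac{m-2}2$. Each summand of (10) is at most $\chi(c)/(m-1)!$, where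
$$\chi(c)=t^{m-1}c_+(c-e)_+^{m-1}=t^{m-1}\big[(c-e)_+^m+e\,(c-e)_+^{m-1}\big].$$
(For $c\le e$ both expressions vanish; for $c>e$ write $c=(c-e)+e$.) Since $x\mapsto x_+^r$ is convex for $r\ge1$, and $m-1\ge1$, the second form shows that $\chi$ is convex on $\mathbb R$.

**Step 1c: pass from the sum to an integral.** If $m<N$, then $c$ is affine in $z$, so its mean over the cube $z+[-\frac12,\frac12]^{N-m}$ is $c(z)$, and Jensen's inequality gives $\chi(c(z))\le\int_{z+[-\frac12,\frac12]^{N-m}}\chi(c(\zeta))\,d\zeta$. These cubes tile $\{\zeta_l\ge\frac12\}$, so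
$$F'\le\frac{N!}{(m-1)!}\int_{\zeta_l\ge1/2}\chi(c(\zeta))\,d\zeta .$$
With $V=1-\frac U2-e$ we have $c-e=V-\sum w_l(\zeta_l-\frac12)$. Since $\int_0^\infty(V-w\eta)_+^r\,d\eta=\frac{V_+^{r+1}}{w(r+1)}$, integrating one variable at a time gives, for $r\ge1$,
$$\int_{\zeta_l\ge1/2}(c-e)_+^r\,d\zeta=\Big(\prod_{\rm inactive}b_l\Big)\frac{r!}{(r+N-m)!}\,V_+^{\,r+N-m}.\tag{11}$$
Use (11) with $r=m$ and $r=m-1$. The factor $\frac{N!}{(m-1)!}$ turns $\frac{m!}{N!}$ into $m$ and $\frac{(m-1)!}{(N-1)!}$ into $N$, so
$$F'\le\Pi'\big[mV_+^N+NeV_+^{N-1}\big]=m\,\Pi'\,V_+^{N-1}\Big(V_++\frac{Ne}m\Big).\tag{12}$$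
If $m=N$, there is no $z$, $c=1$, $V=1-e$, $\Pi'=t^{N-1}$, and (10) with Step 1b gives $F'\le\frac{N!}{(N-1)!}\chi(1)=N\,\Pi'\big[V_+^N+eV_+^{N-1}\big]$, which is (12).

**Step 1d: collect into one $N$-th power.** This puts the bound in a form comparable with a product. If $V\le0$, then (12) gives $F'\le0$ and (9) holds. If $V>0$, apply AM–GM to $N-1$ copies of $V$ and one copy of $V+\frac{Ne}m$, whose mean is $V+\frac em$:
$$V^{N-1}\Big(V+\frac{Ne}m\Big)\le\Big(V+\frac em\Big)^N,\qquad V+\frac em=1-\frac U2-\frac{(m-1)(m-2)}{2m}w=1-y ,$$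
because $e-\frac em=\frac{m-1}m\cdot\frac{(m-2)w}2$. This is (9).

**Step 1e: the case $m=1$.** Here the number $e$ of Step 1b would be negative, but no binomial is present. Formula (10) reads $F'\le N!\sum_zc_+$. Jensen for the convex function $c_+$, and (11) with $r=1$, $e=0$, give $F'\le N!\prod_{\rm inactive}b_l\cdot\frac1{N!}\big(1-\frac U2\big)_+^N=\Pi'\big(1-\frac U2\big)_+^N$. For $m=1$ we have $y=\frac U2$, so this is (9).

## A lower bound for $G'$

**Step 2.** The aim is to write $G'$ as a sum over the same $m$ active indices. The locally moving coordinates are the active $b_j=t$, and possibly the $b_i$ with $i\in B$ and $\sigma(i)$ active. Since $\sigma$ is injective, each active $j$ has at most one partner, and $G'$ is the sum over active $j$ of the following contributions.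

If $j\notin\sigma(B)$, the contribution is $\prod_{l\ne j}(b_l-1)=\Pi'\prod_{l\ne j}(1-w_l)$, because $\prod_{l\ne j}b_l=\Pi'$.

If $j=\sigma(i)$, we differentiate the pair together:
$$\frac d{dt}\big[(t-1)(b_i-1)\big]\prod_{l\ne i,j}(b_l-1)=\Pi'\cdot\frac{\frac d{dt}[(t-1)(b_i-1)]}{b_i}\prod_{l\ne i,j}(1-w_l).$$
Near $t$ there are two possibilities.

* $b_i=a_i$ is constant. The fraction is $\frac{b_i-1}{b_i}=1-w_i\ge1-w-w_i$.
* $b_i=\frac{(\kappa-1)t}{t-1}$. Then $b_i-1=\frac{(\kappa-2)t+1}{t-1}$, so $(t-1)(b_i-1)=(\kappa-2)t+1$ has derivative $\kappa-2$. Moreover $w_i=\frac{t-1}{(\kappa-1)t}=\frac{1-w}{\kappa-1}$. The fraction is $(\kappa-2)w_i=(\kappa-1)w_i-w_i=1-w-w_i$.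

Since $w_l<1$ for all $l$, the remaining factors are positive, and in all cases
$$G'(t)\ge\Pi'\sum_{j\ \rm active}R_j,\qquad R_j=\begin{cases}\prod_{l\ne j}(1-w_l),&j\notin\sigma(B),\\[2pt](1-w-w_i)\prod_{l\ne i,j}(1-w_l),&j=\sigma(i).\end{cases}\tag{13}$$

Comparing (9) and (13), it is enough to show $R_j>(1-y)_+^N$ for each active $j$. The products $\Pi'$ have canceled, and only an inequality among a few numbers in $(0,\frac12]$ remains.

## The remaining inequality

The left side below has $N$ factors, each containing about half of every inactive weight. The right sides have about one factor per weight. When all weights equal a small $w$, the first-order comparison in part (a) is $Ny=\frac N2(N-3+\frac2m)w$ against $(N-1)w$; for $N=5$ this is $5(1+\frac1m)$ against $4$. The proof reduces everything to equal weights.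

**Lemma 2.** Let $N\ge5$, $1\le m\le N$, $0<w\le\frac12$, and let $v_1,\dots,v_{N-m}\in[w,\frac12]$. Put $y=\frac12\Big(\sum_lv_l+\frac{(m-1)(m-2)}mw\Big)$.

(a) $(1-y)_+^N<(1-w)^{m-1}\prod_l(1-v_l)$.

(b) If moreover $w\le\frac13$, $m\le N-1$ and all $v_l\le\frac{1-w}2$, then for every index $*\in\{1,\dots,N-m\}$
$$(1-y)_+^N<(1-w-v_*)(1-w)^{m-1}\prod_{l\ne*}(1-v_l).$$

*Proof.* The right sides are positive; in (b), $w+v_*\le\frac{1+w}2\le\frac23$. So we may assume $1-y>0$. Let $H=\ln(\text{left side})-\ln(\text{right side})$.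

**Lowering the $v_l$.** We show that $H$ does not decrease when the $v_l$ are lowered to $w$ one after another. Lowering keeps all hypotheses (in (b), $w\le\frac{1-w}2$ because $w\le\frac13$) and does not decrease $1-y$, so $H$ stays defined.

For a factor $1-v_l$: since $y\ge0$, $v_l\le\frac12$ and $N\ge5$,
$$\frac{\partial H}{\partial v_l}=-\frac{N/2}{1-y}+\frac1{1-v_l}\le-\frac52+2<0 .$$

In (b), for $v_*$ put $s=w+v_*\le\frac23$. Since $\frac{(m-1)(m-2)}m=m-3+\frac2m$ and the other $N-m-1$ numbers $v_l$ are at least $w$,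
$$y\ge\tfrac12\Big(v_*+\big(N-4+\tfrac2m\big)w\Big)\ge\tfrac12(v_*+w)=\tfrac s2 .$$
Then $\frac N2(1-s)\ge\frac52(1-s)\ge1-\frac s2\ge1-y$; the middle inequality is equivalent to $s\le\frac34$. Therefore $\frac{\partial H}{\partial v_*}=-\frac{N/2}{1-y}+\frac1{1-s}\le0$.

**All $v_l=w$.** It remains to prove $H<0$ there. Now $y=y_0:=\frac12\big((N-m)+(m-3+\frac2m)\big)w=\frac12\big(N-3+\frac2m\big)w$, and $1-y_0>0$.

(a) The right side is $(1-w)^{N-1}$. As $N\ge5$, $y_0\ge(1+\frac1m)w>w$, so $(1-y_0)^N<(1-w)^N<(1-w)^{N-1}$.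

(b) The right side is $(1-2w)(1-w)^{N-2}$. If $N=5$, then $m\le4$ and $y_0=(1+\frac1m)w\ge\frac54w$. If $N\ge6$, then $y_0\ge\frac32w$. In both cases
$$(1-y_0)^N\le\big(1-\tfrac54w\big)^5(1-w)^{N-5},$$
and it suffices that $\big(1-\frac54w\big)^5<(1-2w)(1-w)^3$, i.e. that
$$\phi(w)=\ln(1-2w)+3\ln(1-w)-5\ln\big(1-\tfrac54w\big)$$
is positive on $(0,\frac13]$. We have $\phi(0)=0$ and
$$\phi'(w)=\frac{25}{4-5w}-\frac2{1-2w}-\frac3{1-w}=\frac{25(1-2w)(1-w)-(4-5w)(5-8w)}{(4-5w)(1-2w)(1-w)}=\frac{5-18w+10w^2}{(4-5w)(1-2w)(1-w)} .$$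
The numerator has derivative $-18+20w<0$ on $[0,\frac13]$ and equals $5-6+\frac{10}9=\frac19$ at $w=\frac13$. So it is positive, the denominator is positive, and $\phi'>0$. $\square$

**Step 3: $R_j>(1-y)_+^N$ for each active $j$.** We check that Lemma 2 applies with the $v_l$ equal to the $N-m$ inactive weights; then its $y$ is ours. First, $w=\frac1t<\frac1\kappa\le\frac12$. Inactive goods have $w\le w_l\le\frac1\kappa\le\frac12$.

If $B\ne\emptyset$, we are in case (ii), so $\kappa\ge3$. Also $m\le N-1$, since indices in $B$ are inactive, and $w\le\frac13$. Inactive goods then have $w_l\le\frac13\le\frac{1-w}2$. For $i\in B$, $w_i\ge\frac1\kappa\ge w$ because $b_i\le\kappa$. Moreover, by (7), $b_i\ge\frac{(\kappa-1)b_{\sigma(i)}}{b_{\sigma(i)}-1}$, so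
$$w_i\le\frac{1-1/b_{\sigma(i)}}{\kappa-1}\le\frac{1-w}{\kappa-1}\le\frac{1-w}2 ,$$
using $b_{\sigma(i)}\le t$ and $\kappa\ge3$.

For $j\notin\sigma(B)$, $R_j=(1-w)^{m-1}\prod_{\rm inactive}(1-w_l)$, and Lemma 2(a) gives the claim. For $j=\sigma(i)$, $R_j=(1-w-w_i)(1-w)^{m-1}\prod_{l\ne i\ \rm inactive}(1-w_l)$, and Lemma 2(b) with $v_*=w_i$ gives it.

**End of the proof of Theorem 2.** By (9), (13) and Step 3,
$$G'(t)-F'(t)\ge\Pi'\sum_{j\ \rm active}\big(R_j-(1-y)_+^N\big)>0\qquad\text{for almost every }t\in(\kappa,A),$$
which is (8). Integrating over $[\kappa,A]$ gives $G(A)-F(A)>G(\kappa)-F(\kappa)$, the strict second inequality of (6). $\blacksquare$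

This completes the proof of Theorem 1 as well.

## Real simplices, including dimension four

The argument proves slightly more than Theorem 1 needs. First, for $n\ge4$ and $\nu\ge3$ it bounds the larger number $S(a)$:
$$\mu(f)-(n+1)!\,S(a)\ \ge\ (\nu-1)^{n+1}-\nu(\nu-1)\cdots(\nu-n),$$
with equality iff all weights equal $1/\nu$. Second, for simplices with no bad index the statement extends to $N=4$.

**Theorem 3.** Let $N\ge4$, $\kappa\ge2$ real and $a_1,\dots,a_N\ge\kappa$ real. Then
$$N!\,P(a)\le N!\,S(a)\le\prod_i(a_i-1)-(\kappa-1)^N+\Psi_N(\kappa),$$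
and the second inequality is an equality iff $a_1=\dots=a_N=\kappa$. In particular, if $k=\min a_i\ge2$ is an integer, then
$$N!\,P(a)\le\prod_i(a_i-1)-(k-1)^N+k(k-1)\cdots(k-N+1),$$
with equality iff $a_1=\dots=a_N=k$.

Here $\Psi_N$ is explicit. Each summand $(\kappa-|y|)_+$ is linear between consecutive integers, so with $q=\lfloor\kappa\rfloor$ and $\theta=\kappa-q$, (5) gives $\Psi_N(\kappa)=(1-\theta)\,q^{\underline N}+\theta\,(q+1)^{\underline N}$.

*Proof.* For $N\ge5$ the first statement is Theorem 2(i). The last equality statement follows in every dimension from the first statement: if all $a_i=k$, then $N!\,P=k^{\underline N}$ and equality holds; conversely, equality with $P$ forces equality with $S$, hence all $a_i=k$.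

Let $N=4$ and use the path (7) with $B=\emptyset$. The path, formulas (10) and (12), and Step 1e did not use $N\ge5$; and if $A=\kappa$, all $a_i=\kappa$ and equality holds. Suppose $A>\kappa$. As $B=\emptyset$, Step 2 gives $G'=\Pi'\,m\,(1-w)^{m-1}\prod_l(1-v_l)$ exactly, where $v_l\in[w,\frac12]$ are the $4-m$ inactive weights. We show $F'<G'$ for almost every $t\in(\kappa,A)$.

**$m=1$ or $m=2$.** We reduce to equal weights as in Lemma 2. By Step 1e, respectively (12) with $e=0$, $F'\le m\,\Pi'\big(1-\frac U2\big)^4$ with $0<U=\sum v_l\le\frac32$. The function $4\ln\big(1-\frac U2\big)-\sum\ln(1-v_l)$ has partial derivatives $-\frac2{1-U/2}+\frac1{1-v_l}<-2+2=0$, so it suffices to compare at $v_l=w$. There $\big(1-\frac32w\big)^4<(1-w)^3$ for $m=1$, and $(1-w)^4<(1-w)\cdot(1-w)^2$ for $m=2$.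

**$m=3$.** We use (12) itself, before the final AM–GM. Let $v$ be the one inactive weight. With $e=\frac w2$, $F'\le3\,\Pi'\,V^3\big(V+\frac{2w}3\big)$, where $V=1-\frac{v+w}2\ge\frac12$. To be shown is $V^3\big(V+\frac{2w}3\big)<(1-w)^2(1-v)$. The $v$-derivative of $3\ln V+\ln\big(V+\frac{2w}3\big)-\ln(1-v)$ is
$$-\frac3{2V}-\frac1{2(V+2w/3)}+\frac1{1-v}<-\frac32-\frac12+2=0 ,$$
since $V<1$, $V+\frac{2w}3=1-\frac v2+\frac w6<1$ and $v\le\frac12$. So we may take $v=w$. Then $V=1-w$, and $(1-w)^3\big(1-\frac w3\big)<(1-w)^3$.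

**$m=4$.** All coordinates move together, and (10) is used directly. With $q=\lfloor t\rfloor\ge2$,
$$F'\le24\binom q3=4q(q-1)(q-2)=4\big((q-1)^3-(q-1)\big)<4(t-1)^3=G' .$$

Integrating over $[\kappa,A]$ gives the second inequality, strictly since $A>\kappa$. $\square$
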